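# Polynomial Atlases on Surfaces and the Milnor Inequality for Polynomial Holonomy

## 1. Polynomial atlases and polynomial automorphisms of the plane

**Definition (polynomial structure).** A polynomial structure on a topological $n$-manifold $M$ is an atlas $\{(U_\alpha,\varphi_\alpha)\}$ covering $M$, with each $\varphi_\alpha:U_\alpha\to\varphi_\alpha(U_\alpha)\subseteq\mathbb R^n$ a homeomorphism onto an open set, such that every transition map $\varphi_\alpha\circ\varphi_\beta^{-1}:\varphi_\beta(U_\alpha\cap U_\beta)\to\varphi_\alpha(U_\alpha\cap U_\beta)$ is the restriction of a map $\mathbb R^n\to\mathbb R^n$ whose coordinates are real polynomials. If the transition maps have the form $x\mapsto Ax+b$ with $A\in GL(n,\mathbb R)$, the structure is called affine.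

*Example.* The torus $\mathbb R^2/\mathbb Z^2$, with the inverses of the projection on small discs as charts, has translations as transition maps. This is an affine structure.

*Example (not affine).* Let $\Gamma$ be generated by the commuting maps $(x,y)\mapsto(x+1,y)$ and $(x,y)\mapsto(x+y^2,y+1)$. An element of $\Gamma$ shifts $y$ by an integer $k$, and if $k=0$ it is a translation of $x$ by an integer. So $\Gamma\cong\mathbb Z^2$ acts freely and properly discontinuously. Every orbit meets $[0,1]^2$: first move $y$ into $[0,1)$, then $x$. Hence $\mathbb R^2/\Gamma$ is a closed surface with fundamental group $\mathbb Z^2$, that is, a torus, and the local inverses of the projection differ by elements of $\Gamma$, which are polynomial.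

**Definition (locally polynomial atlas).** We say that the transition maps are locally polynomial if each of them agrees, near each point of its domain, with a polynomial map. The polynomial may depend on the point.

*Example.* On $\mathbb R/\mathbb Z$ take as charts the inverses of the projection on $(0,1)$ and on $(-\tfrac12,\tfrac12)$. The transition map from the second to the first is $t\mapsto t$ on $(0,\tfrac12)$ and $t\mapsto t+1$ on $(-\tfrac12,0)$. It is locally polynomial but not the restriction of one polynomial. In the second torus example, discs that are not small may produce the same effect. The main theorem will not need to care about the difference.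

**Definition (the groups $G$ and $G^+$).** $G$ is the group of polynomial maps $\mathbb R^2\to\mathbb R^2$ that have a polynomial inverse. For $f\in G$ the polynomials $\det df$ and $\det d(f^{-1})\circ f$ have product $1$, so $\det df$ is a nonzero constant. $G^+\subset G$ is the subgroup where this constant is positive.

*Example.* Let $p$ be a polynomial in one variable and $u(x,y)=(p(x)-y,\,x)$. Its inverse is $(X,Y)\mapsto(Y,\,p(Y)-X)$ and
$$du_{(x,y)}=\begin{pmatrix}p'(x)&-1\\1&0\end{pmatrix},$$
so $u\in G^+$. The map $(x+x^3,y)$ is a polynomial homeomorphism but not in $G$, because its Jacobian $1+3x^2$ is not constant.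

**Definition (affine and triangular maps).** Inside $G$ let
$$A=\{\text{invertible affine maps}\},\qquad B=\{(x,y)\mapsto(ax+p(y),\,by+c):ab\neq0,\ p\in\mathbb R[y]\},$$
and $C=A\cap B$. Then $C$ consists of the maps $(ax+by+c,\,dy+e)$ with $ad\ne0$. An element of $A$ lies outside $C$ exactly when its second coordinate has a nonzero $x$-coefficient. An element of $B$ lies outside $C$ exactly when $\deg p\geq2$.

*Example.* With $j(x,y)=(-y,x)\in A\setminus C$ and $b(x,y)=(x+p(y),y)$, which is in $B\setminus C$ if $\deg p\ge2$, the map above is $u=b\circ j$.

We shall use the following theorem of Jung (1942; van der Kulk 1953 for any field): **$G$ is generated by $A$ and $B$.**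

## 2. Turning of directions, a central extension, and Euler numbers

Put $v(t)=(\cos\pi t,\sin\pi t)$. Rays from the origin in $\mathbb R^2$ are parametrized by $t\in\mathbb R/2\mathbb Z$; the horizontal directions are the integers.

Let $f\in G^+$. The map $(x,t)\mapsto$ (ray of $df_x(v(t))$) from $\mathbb R^2\times\mathbb R$ to $\mathbb R/2\mathbb Z$ is continuous, and $\mathbb R^2\times\mathbb R$ is simply connected. So there is a continuous $F:\mathbb R^2\times\mathbb R\to\mathbb R$ such that $df_x(v(t))$ is a positive multiple of $v(F(x,t))$, and $F$ is unique up to adding a constant in $2\mathbb Z$. For fixed $x$, the linear map $df_x$ has positive determinant, so it acts on the circle of rays by an orientation-preserving homeomorphism. Hence $F(x,\cdot)$ is an increasing homeomorphism with $F(x,t+2)=F(x,t)+2$. Moreover $df_x(-v)=-df_x(v)$, so $F(x,t+1)-F(x,t)$ is an odd integer. By continuity it is a constant $d$, and $2d=F(x,t+2)-F(x,t)=2$. Therefore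
$$F(x,t+1)=F(x,t)+1. \tag{1}$$

**Definition (the group $\widehat G$).** $\widehat G$ is the set of pairs $(f,F)$ as above, viewed as maps $(x,t)\mapsto(f(x),F(x,t))$ of $\mathbb R^2\times\mathbb R$, under composition:
$$(f,F)(k,K)=\bigl(f\circ k,\ (x,t)\mapsto F(k(x),K(x,t))\bigr).$$

By the chain rule the right side is again such a pair. Inverses exist: if $F'$ is a lift for $f^{-1}$, then the product of $(f^{-1},F')$ and $(f,F)$ is a lift of the identity, i.e. $(\mathrm{id},t+2k)$, and we correct $F'$ by $-2k$. The kernel of $\widehat G\to G^+$ is infinite cyclic, generated by $z=(\mathrm{id},t+2)$, and $z$ is central because $F(x,t+2)=F(x,t)+2$. For a subset of $G^+$ a hat denotes its preimage: with $A^+=A\cap G^+$, $B^+=B\cap G^+$, $C^+=C\cap G^+$ we get $\widehat A,\widehat B,\widehat C$.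

*Example.* The rotation $j(x,y)=(-y,x)$ has the lift $\hat\jmath=(j,t+\tfrac12)$, and $\hat\jmath^{\,4}=z$. For $b(x,y)=(x+p(y),y)$ the horizontal direction is fixed everywhere, so there is a unique lift $\hat b=(b,\beta)$ with $\beta(x,0)=0$ for all $x$. The number $\beta(x,\tfrac12)\in(0,1)$ is the angle of $(p'(y),1)$ and does depend on the point.

**Definition (Euler number of a homomorphism).** Let $\Sigma_g$ be the closed oriented surface of genus $g$, and $\pi=\pi_1(\Sigma_g)$ with fixed standard generators $a_i,b_i$ satisfying $\prod_{i=1}^g[a_i,b_i]=1$. For a homomorphism $h:\pi\to G^+$ choose lifts $\hat a_i,\hat b_i\in\widehat G$ of $h(a_i),h(b_i)$. Then $\prod_{i=1}^g[\hat a_i,\hat b_i]$ lies over the identity, so it equals $z^m$ for some $m\in\mathbb Z$. Since $z$ is central, $m$ does not depend on the lifts. Put $e(h)=\varepsilon m$, where $\varepsilon=\pm1$ is a sign that depends only on conventions; it is fixed in Section 5.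

*Example.* If $h$ takes values in the rotation group $SO(2)$, the lifts $t\mapsto t+s$ commute, so $e(h)=0$.

**Euler number of a bundle.** Let $V$ be an oriented plane bundle over $\Sigma_g$ with circle bundle of rays $S$. Choose a closed disc $\Delta\subset\Sigma_g$ and a section $s$ of $S$ over $\Sigma_g\setminus\mathrm{int}\,\Delta$. In a trivialization $S|_\Delta\cong\Delta\times S^1$, the fibre coordinate of $s|_{\partial\Delta}$ is a map $\partial\Delta\to S^1$. With $\partial\Delta$ oriented as the boundary of $\Delta$, its degree is the Euler number $e(V)$. By the Poincaré–Hopf theorem, $e(T\Sigma_g)=\chi(\Sigma_g)=2-2g$; for instance, the tangent bundle of the torus is trivial and has Euler number $0$.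

## 3. Genus at least two: the conjecture and three theorems

We can now ask which surfaces carry a polynomial structure. It is known that $S^n$ carries none for $n\ge2$, and the torus carries one. The problem, from the notes "1 Point Set Topology" (https://www2.math.upenn.edu/~siegelch/Notes/geotop.pdf), is to prove or disprove the

**Conjecture.** A closed orientable surface of genus $g\geq2$ admits no polynomial structure.

The conjecture is true. Here is what we shall prove.

**Theorem 1.** For $g\ge2$, $\Sigma_g$ admits no polynomial structure. This holds even if transition maps are only required to be polynomial locally, i.e. near each point of their domain.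

**Theorem 2 (sharp Milnor inequality for polynomial holonomy).** Let $g\ge1$ and let $h:\pi\to G^+$ be any homomorphism. Then $|e(h)|\le g-1$. Every integer in $[-(g-1),g-1]$ occurs.

**Theorem 3 (classification).** A connected second countable surface without boundary admits a polynomial structure if and only if it is noncompact or $\chi=0$ (torus, Klein bottle).

The surfaces with $\chi\ge 0$ show what is at stake. For genus $1$ we saw two structures, one of them not affine. For genus $0$ suppose $S^2$ had a polynomial structure. Since $S^2$ is simply connected, the charts can be continued to one local homeomorphism $D:S^2\to\mathbb R^2$ (Section 4 does this carefully). The image of $D$ is nonempty, open and compact, and $\mathbb R^2$ has no such subset. For $g\ge2$ this argument says nothing: the continued chart lives on the universal cover, which is not compact. What survives is the way in which it fails to descend to $\Sigma_g$.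

## 4. Developing map and holonomy

**Step 1: transition maps come from $G$.** This step replaces local polynomials by elements of one group. Let $M$ be a connected surface with an atlas whose transition maps are locally polynomial. Near a point of its domain $\varphi_\alpha\varphi_\beta^{-1}$ equals a polynomial map $P$, and near the image point $\varphi_\beta\varphi_\alpha^{-1}$ equals a polynomial map $Q$. Then $Q\circ P=\mathrm{id}$ and $P\circ Q=\mathrm{id}$ on nonempty open sets. Polynomials that agree on a nonempty open set agree identically, so both equations hold on $\mathbb R^2$ and $P\in G$. In particular, the transition maps are diffeomorphisms, and $M$ acquires a smooth structure for which the charts are diffeomorphisms.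

**Step 2: continuing charts over the universal cover.** This step produces the global map $D$. Let $E$ be the set of all germs at points $p\in M$ of maps $k\circ\varphi_\alpha$ with $p\in U_\alpha$, $k\in G$. If $p\in U_\alpha\cap U_\beta$, then by Step 1 $\varphi_\beta=k_0\varphi_\alpha$ near $p$ with some $k_0\in G$, so $k\varphi_\beta=(kk_0)\varphi_\alpha$ near $p$. Thus the germs over $p\in U_\alpha$ are exactly those of $k\varphi_\alpha$, $k\in G$. Different $k$ give different germs, because an element of $G$ is determined by its germ at any point. This gives a bijection of $E|_{U_\alpha}$ with $U_\alpha\times G$. On overlaps two such bijections differ by $k\mapsto kk_0$ with $k_0$ locally constant, so with $G$ discrete they define a topology in which $E\to M$ is a covering. $G$ acts on it by composition on the left, simply transitively on each fibre.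

Pull $E$ back to the universal cover $\mathrm{pr}:\widetilde M\to M$. As $\widetilde M$ is simply connected, the pulled-back covering has a section. It assigns to $q\in\widetilde M$ a germ at $\mathrm{pr}(q)$. Let $D(q)\in\mathbb R^2$ be the value of this germ at $\mathrm{pr}(q)$. Near each point $D=k\varphi_\alpha\circ\mathrm{pr}$ with a fixed $k$, so $D:\widetilde M\to\mathbb R^2$ is a local diffeomorphism.

**Step 3: the holonomy.** This step records how $D$ fails to descend. Let $\gamma$ be a deck transformation. Both $D$ and $D\circ\gamma$ come from sections of the pulled-back covering, because $\mathrm{pr}\circ\gamma=\mathrm{pr}$. Over each point they differ by a unique element of $G$, and that element is locally constant, hence constant on the connected $\widetilde M$. Call it $h(\gamma)$: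
$$D\circ\gamma=h(\gamma)\circ D. \tag{2}$$
From $D\gamma\gamma'=h(\gamma)D\gamma'=h(\gamma)h(\gamma')D$ we see that $h:\pi_1(M)\to G$ is a homomorphism. We identify $\pi_1(M)$ with the deck group by sending a loop to the deck transformation that carries the base point of $\widetilde M$ to the end point of the lifted loop. With loops composed from left to right, this is an isomorphism.

**Step 4: orientation.** This step puts $h$ into $G^+$ when $M$ is orientable. Orient $\widetilde M$ by $D$. The orientation pulled back from $M$ is invariant under deck transformations. The one given by $D$ is equal or opposite to it, hence also invariant. So in (2) the maps $D$ and $\gamma$ preserve orientation, and $h(\gamma)$ has positive Jacobian. Thus $h(\pi_1M)\subset G^+$. In particular $D$ induces an orientation of $M$.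

## 5. The tangent bundle computes $e(h)$

The derivative of (2) says that $dD$ identifies $T\Sigma_g$ with a bundle built from $h$. We now compute the Euler number of that bundle from $h$ alone.

First the sign. Let $\Delta\subset\Sigma_g$ be a closed disc with a base point $x_0\in\partial\Delta$. Represent the standard generators by loops in $\Sigma_g\setminus\mathrm{int}\,\Delta$ based at $x_0$, in the standard way, so that $\prod[a_i,b_i]$ is homotopic there to $\partial\Delta$ traversed once. Let $\varepsilon=+1$ if the direction is that of $\partial\Delta$ as boundary of $\Delta$, and $\varepsilon=-1$ otherwise. This depends only on the convention for standard generators, not on $h$.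

**Lemma 1.** Let $g\ge1$, let $h:\pi\to G^+$ be a homomorphism and let $D:\widetilde\Sigma_g\to\mathbb R^2$ be a smooth $h$-equivariant map. Let $V_D=(\widetilde\Sigma_g\times\mathbb R^2)/\pi$ be the oriented plane bundle with $\gamma(p,w)=(\gamma p,\,dh(\gamma)_{D(p)}w)$. Then the Euler number of $V_D$ is $e(h)$.

*Proof.* The formula is an action by the chain rule and $D(\gamma p)=h(\gamma)D(p)$; it preserves the orientation of the fibres since $h(\gamma)\in G^+$.

**Step 1: a homomorphism $\pi_1(S)\to\widehat G$.** The aim is to compare the fundamental group of the circle bundle $S$ of rays of $V_D$ with $\widehat G$. Since $g\ge1$, $\widetilde\Sigma_g$ is contractible, and the universal cover of $S$ is $\widetilde\Sigma_g\times\mathbb R$ with $t\in\mathbb R$ the angle coordinate of Section 2. The fibre, traversed once positively, acts as $\zeta:(p,t)\mapsto(p,t+2)$. A deck transformation $\tau$ over $\gamma\in\pi$ has the form $(p,t)\mapsto(\gamma p,T(p,t))$, where $T$ is continuous and $T(p,t)$ is an angle of $dh(\gamma)_{D(p)}v(t)$. For any lift $(h(\gamma),F)\in\widehat G$ the function $T(p,t)-F(D(p),t)$ takes values in $2\mathbb Z$ and is continuous, hence constant.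 So exactly one lift satisfies
$$T(p,t)=F(D(p),t), \tag{3}$$
and we send $\tau$ to it.

This is a homomorphism. Let $\tau,\tau'$ lie over $\gamma,\gamma'$ and correspond to $(h(\gamma),F)$ and $(h(\gamma'),F')$. The angle component of $\tau\tau'$ is
$$T(\gamma'p,T'(p,t))=F(D(\gamma'p),F'(D(p),t))=F\bigl(h(\gamma')D(p),\,F'(D(p),t)\bigr),$$
which is the angle component of $(h(\gamma),F)(h(\gamma'),F')$ at $(D(p),t)$. By uniqueness in (3), $\tau\tau'$ goes to the product. The homomorphism covers $h$ and sends $\zeta$ to $z$. Also $\zeta$ is central in $\pi_1(S)$, since $T(p,t+2)=T(p,t)+2$.

**Step 2: the relation in $\pi_1(S)$.** The aim is to find $\prod[\tilde a_i,\tilde b_i]$ for lifts of the generators to $\pi_1(S)$; as $\zeta$ is central, the choice of lifts does not matter. The surface $\Sigma_g\setminus\mathrm{int}\,\Delta$ retracts by deformation to a wedge of circles. A circle bundle over a graph has a section because its fibre is connected, so $S$ has a section $s$ over $\Sigma_g\setminus\mathrm{int}\,\Delta$. Lift the loops $a_i,b_i$ to $s\circ a_i$, $s\circ b_i$. Then $\prod[\tilde a_i,\tilde b_i]$ is represented by $s|_{\partial\Delta}$, traversed in the direction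 $\varepsilon$. In $S|_\Delta\cong\Delta\times S^1$ the loop $s|_{\partial\Delta}$, in the boundary direction, is homotopic to the fibre traversed $e(V_D)$ times, by the definition of $e(V_D)$. Hence $\prod[\tilde a_i,\tilde b_i]=\zeta^{\varepsilon e(V_D)}$.

**Step 3: conclusion.** Applying the homomorphism of Step 1 we get $\prod[\hat a_i,\hat b_i]=z^{\varepsilon e(V_D)}$ in $\widehat G$. So $m=\varepsilon e(V_D)$ and $e(h)=\varepsilon m=e(V_D)$. $\square$

Now let $\Sigma_g$, $g\geq 1$, carry an atlas with locally polynomial transition maps. Orient it by its developing map $D$ and take standard generators for this orientation. Differentiating (2) gives $dD_{\gamma p}\circ d\gamma_p=dh(\gamma)_{D(p)}\circ dD_p$, so $(p,\xi)\mapsto(p,dD_p\xi)$ descends to an isomorphism $T\Sigma_g\cong V_D$ of oriented bundles. Hence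
$$e(h)=\chi(\Sigma_g)=2-2g. \tag{4}$$

Theorem 1 will follow from (4) as soon as we know $|e(h)|\le g-1$, since $2g-2>g-1$ for $g\ge2$. The question is now purely algebraic: *if $z^m$ is a product of $g$ commutators in $\widehat G$, how large can $|m|$ be?*

## 6. Affine holonomy: half-integer rounding of the turning angle

Suppose first that $h(\pi)\subset A^+$. For $(f,F)\in\widehat A$ the differential $df$ is constant, so $F(x,t)=F(t)$ does not depend on $x$, and elements multiply by composing the increasing homeomorphisms $F$ of $\mathbb R$, which commute with $t\mapsto t+1$ by (1). A natural measure of turning is $F(0)$, the angle to which the horizontal direction is moved. To get a quantity that is exactly odd under inversion, we round it. For $s\in\mathbb R$ let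
$$\rho(s)=s\ \text{ if } s\in\mathbb Z,\qquad \rho(s)=n+\tfrac12\ \text{ if } s\in(n,n+1),\ n\in\mathbb Z,$$
and put
$$\psi(f,F)=\tfrac12\,\rho(F(0))\quad\text{for }(f,F)\in\widehat A .$$
Then $\rho(s+k)=\rho(s)+k$ for $k\in\mathbb Z$, and $\psi(z^m)=m$. Since $C$ is the stabilizer in $A$ of the horizontal direction,
$$(f,F)\in\widehat C\iff F(0)\in\mathbb Z. \tag{5}$$

*Example.* Let $R=(\text{rotation},\,t+0.6)$. Then $\psi(R)=\frac12\cdot\frac12=\frac14$ and $\psi(R^2)=\frac12\rho(1.2)=\frac34$, so $\psi(R^2)-2\psi(R)=\frac14$. With the floor function in place of $\rho$, an element $u\notin\widehat C$ with $u(0)\in(n,n+1)$ would get $\frac n2$, its inverse $\frac{-n-1}2$ (see the proof of (b) below), and the two would not cancel.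

**Lemma 2.** Let $u,v\in\widehat A$ and $c\in\widehat C$. Then

(a) $\psi(cu)=\psi(uc)=\psi(c)+\psi(u)$;

(b) $\psi(u^{-1})=-\psi(u)$;

(c) $|\psi(uv)-\psi(u)-\psi(v)|\le\frac14$, and the difference is $0$ if one of $u,v,uv$ lies in $\widehat C$.

*Proof.* Write $u,v,c$ also for the corresponding homeomorphisms of $\mathbb R$.

(a) Let $c(0)=k\in\mathbb Z$. Then $uc(0)=u(k)=u(0)+k$, so $\rho(uc(0))=\rho(u(0))+k$. Also $c$ maps each integer $n$ to $n+k$, hence each interval $(n,n+1)$ onto $(n+k,n+k+1)$, so $\rho(c(s))=\rho(s)+k$ for all $s$. Take $s=u(0)$.

(b) If $u(0)=n\in\mathbb Z$, then $u(-n)=0$, so $u^{-1}(0)=-n$. If $u(0)\in(n,n+1)$, then $u(-n)=u(0)-n>0$ and $u(-n-1)=u(0)-n-1<0$, so $u^{-1}(0)\in(-n-1,-n)$ and $\rho(u^{-1}(0))=-n-\frac12=-\rho(u(0))$.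

(c) If $u$ or $v$ lies in $\widehat C$, use (a). If $uv=c\in\widehat C$, then $v=u^{-1}c$, so $\psi(v)=-\psi(u)+\psi(c)$ by (a) and (b), and the difference is $0$. Otherwise, by (5), $u(0)\in(n,n+1)$ and $v(0)\in(m,m+1)$ for some integers $n,m$, and $uv(0)\notin\mathbb Z$. Since $u$ is increasing,
$$uv(0)\in(u(m),u(m+1))=(u(0)+m,\,u(0)+m+1)\subset(n+m,\,n+m+2).$$
So $\rho(uv(0))$ is $n+m+\frac12$ or $n+m+\frac32$, while $\rho(u(0))+\rho(v(0))=n+m+1$. The difference of the $\psi$-values is $\pm\frac14$. $\square$

This settles affine holonomy. By induction on $N$, (c) gives $|\psi(x_1\cdots x_N)-\sum\psi(x_i)|\le\frac{N-1}4$. The product $z^m=\prod[\hat a_i,\hat b_i]$ has $4g$ factors, namely the $\hat a_i,\hat b_i$ and their inverses, whose $\psi$-values add up to $0$ by (b). So $|m|=|\psi(z^m)|\le\frac{4g-1}4<g$, that is, $|m|\le g-1$. This is Milnor's inequality $|e|\le g-1$ for flat $GL_2^+(\mathbb R)$-bundles, and together with (4) it shows that $\Sigma_g$ has no affine structure for $g\ge2$.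

## 7. Where evaluation at a base point breaks down

For general $(f,F)\in\widehat G$ the function $F$ depends on $x$. The first thing to try is to pick a point $x_0$ and use $\psi_0(f,F)=\frac12\rho(F(x_0,0))$. For a product $(f,F)(k,K)$ this evaluates $F$ at $k(x_0)$ instead of at $x_0$, so we would need a bound for $F(k(x_0),\cdot)-F(x_0,\cdot)$. There is none.

Take $u(x,y)=(p(x)-y,x)$ with $p(x)=x^2-3x$. It fixes $q_0=(0,0)$ and $q_1=(5,5)$, since $p(5)-5=5$. Put $U=\hat b\hat\jmath$ with the lifts of Section 2, a lift of $u=b\circ j$, and write $U=(u,\Phi)$, $U^n=(u^n,F_n)$. As $\hat\jmath$ takes angle $0$ to $\frac12$ and $\hat b$ preserves the interval $(0,1)$ of angles at each point, $0<\Phi(x,0)<1$ for every $x$. Hence, for $0<t<1$, $0<\Phi(x,t)<\Phi(x,1)=\Phi(x,0)+1<2$. At a fixed point $q$ we have $F_n(q,\cdot)=\Phi(q,\cdot)^n$, an iterate. With $s=p'(x)$ at the fixed point, $du=\begin{pmatrix}s&-1\\1&0\end{pmatrix}$ has eigenvector $(\lambda,1)$ with eigenvalue $\lambda$ whenever $\lambda^2-s\lambda+1=0$.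

At $q_1$ we have $s=7$, so the roots are positive. Let $t_1\in(0,\frac12)$ be the angle of $(\lambda,1)$. Its ray is preserved, so $\Phi(q_1,t_1)\in t_1+2\mathbb Z$, and since this number lies in $(0,2)$, $\Phi(q_1,t_1)=t_1$. Because $\Phi(q_1,0)>0$ and the iterates are increasing,
$$0<F_n(q_1,0)<F_n(q_1,t_1)=t_1<\tfrac12\qquad(n\ge1).$$

At $q_0$ we have $s=-3$, so the roots are negative. The angle $t_0$ of $(\lambda,1)$ is in $(\frac12,1)$ and its ray is sent to the opposite one. So $\Phi(q_0,t_0)\in t_0+1+2\mathbb Z$ lies in $(0,2)$, which forces $\Phi(q_0,t_0)=t_0+1$. By (1), $F_n(q_0,t_0)=t_0+n$, and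
$$F_n(q_0,0)=F_n(q_0,1)-1>F_n(q_0,t_0)-1=t_0+n-1>n-\tfrac12 .$$

Now let $x_0=q_0$, let $k$ be the translation by $(5,5)$ and $\hat k=(k,t)$. Then $\psi_0(\hat k)=0$, $\psi_0(U^n)\ge\frac12(n-\frac12)$, and $\psi_0(U^n\hat k)=\frac12\rho(F_n(q_1,0))=\frac14$. The error $|\psi_0(U^n\hat k)-\psi_0(U^n)-\psi_0(\hat k)|$ is at least $\frac{n-1}2$, so no bound like Lemma 2(c) holds. Conjugating $u$ by a translation gives the same failure at any other base point.

The way around this is to read off numbers only where they do not depend on the point. There are two such places. On $\widehat A$, $F$ does not depend on $x$ at all. On $\widehat B$, $F$ depends on $x$, but every triangular map preserves the horizontal direction at every point, so $F(x,0)$ is an integer independent of $x$. The two prescriptions agree on $\widehat C$. Since $A$ and $B$ generate $G$ with no relations beyond those forced by $C$, we may *define* $\psi$ of a product as the sum over its letters. When two such words are multiplied, a nonzero error can arise at only one place, a junction inside $\widehat A$, where Lemma 2 bounds it by $\frac14$. For the map above this gives $\psi(U^n)=\frac n4$: each $\hat\jmath$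 contributes $\frac14$ and each $\hat b$ contributes $0$, whatever the turning at particular points. The next two sections carry this out.

## 8. Reduced words in $\widehat G$

**Lemma 3.** A product $u_1\cdots u_n$, $n\ge1$, with letters alternately in $A\setminus C$ and $B\setminus C$ does not lie in $C$.

*Proof.* If no letter is in $B$, then $n=1$ and $u_1\in A\setminus C$. Otherwise evaluate from the right, and follow the degrees of the components $(f_1,f_2)$ of the partial products, starting from the identity. Before the first $B$-letter at most one $A$-letter has been applied, and the components of an invertible affine map are not constant, so $\deg f_1\le\deg f_2=1$.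

Suppose $\deg f_1\le\deg f_2$ and apply a letter $(ax+P(y),by+c)$ of $B\setminus C$ with $d=\deg P\ge2$. The new components are $af_1+P(f_2)$ and $bf_2+c$. Since $\deg P(f_2)=d\deg f_2>\deg f_2\ge\deg f_1$, the new degrees are $d\deg f_2$ and $\deg f_2$. So now $\deg f_1>\deg f_2$.

If then a letter of $A\setminus C$ is applied, the new second component is $\alpha f_1+\beta f_2+\delta$ with $\alpha\ne0$, and has degree equal to the old $\deg f_1$. The new first component has degree at most that. So again $\deg f_1\le\deg f_2$, and the next $B$-letter meets the hypothesis of the previous paragraph.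

The maximum of the two degrees never decreases, and it is at least $2$ after the first $B$-letter. So the product is not affine, hence not in $C$. $\square$

**Lemma 4.** $\widehat G=\widehat A*_{\widehat C}\widehat B$. Concretely, every $w\in\widehat G\setminus\widehat C$ has a reduced expression $w=u_1\cdots u_n$, $n\ge 1$, with letters alternately in $\widehat A\setminus\widehat C$ and $\widehat B\setminus\widehat C$, and any other reduced expression of $w$ has the same length and the form $u_i'=c_{i-1}^{-1}u_ic_i$ with $c_i\in\widehat C$, $c_0=c_n=1$.

*Proof.* **Step 1: generation.** We show that $\widehat A\cup\widehat B$ generates $\widehat G$; the point is to keep Jacobians positive. Let $f\in G^+$. By Jung's theorem $f=f_1\cdots f_n$ with $f_i\in A\cup B$ (both are groups). Let $r=\mathrm{diag}(1,-1)\in C$, so $r^2=1$. Replace $f_1$ by $f_1r^{\epsilon_1}$, $f_2$ by $r^{\epsilon_1}f_2r^{\epsilon_2}$, and so on, up to $f_n$ by $r^{\epsilon_{n-1}}f_n$. The product is unchanged, each factor stays in the same one of $A$, $B$, and we can choose $\epsilon_1,\dots,\epsilon_{n-1}\in\{0,1\}$ successively so that the first $n-1$ factors have positive Jacobian. Then so does the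 last. Hence $A^+\cup B^+$ generates $G^+$. An element of $\widehat G$ over $f$ is a product of lifts of these factors times a power of $z\in\widehat C$, so $\widehat A\cup\widehat B$ generates $\widehat G$.

**Step 2: existence of reduced expressions.** Write $w\notin\widehat C$ as a product of elements of $\widehat A\cup\widehat B$ with as few letters as possible. If there is one letter, it is not in $\widehat C$. If there are at least two, no letter is in $\widehat C$, since it could be absorbed into a neighbor, and no two neighbors lie in the same factor, since they could be merged. So the expression is reduced.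

**Step 3: reduced products are not in $\widehat C$.** A reduced product of $n\ge1$ letters in $\widehat G$ maps to an alternating product as in Lemma 3, so it does not lie in $\widehat C$. In particular it is not $1$. With Step 1 this says that the natural map $\widehat A*_{\widehat C}\widehat B\to\widehat G$ is onto, and it is injective by the normal form theorem: an element of the amalgam is either in $\widehat C$, which embeds, or a reduced product.

**Step 4: uniqueness.** Here we control the ambiguity of reduced expressions. Let $u_1\cdots u_n=u_1'\cdots u_l'$ be reduced. We argue by induction on $n$. In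
$$u_l'^{-1}\cdots u_1'^{-1}u_1\cdots u_n=1$$
the left side cannot be a reduced word, by Step 3, so $u_1'$ and $u_1$ lie in the same factor. If $u_1'^{-1}u_1\notin\widehat C$, merging these two letters gives a reduced word of length $n+l-1\ge1$, again a contradiction. So $c_1:=u_1^{-1}u_1'\in\widehat C$, that is, $u_1'=u_1c_1$, and
$$u_2\cdots u_n=c_1u_2'\cdots u_l'.$$
If $n=1$, then $u_2'\cdots u_l'=c_1^{-1}\in\widehat C$, so $l=1$ by Step 3, and $c_1=1$. If $n\ge2$ and $l=1$, then $u_2\cdots u_n=c_1\in\widehat C$, contradicting Step 3. If $n,l\ge2$, then $(c_1u_2')u_3'\cdots u_l'$ is reduced, and by induction $l=n$, $c_1u_2'=u_2c_2$, and $u_i'=c_{i-1}^{-1}u_ic_i$ for $i\ge3$, with $c_n=1$. $\square$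

Put $\ell(w)=n$ for $w$ as in Lemma 4, and $\ell(w)=0$ for $w\in\widehat C$.

## 9. A function on $\widehat G$ that is additive up to $\frac14$

**Step 1: $\psi$ on $\widehat B$.** This step supplies the second base-point-free number. For $f=(ax+p(y),by+c)$ we have $df_x(1,0)=(a,0)$, so $F(x,0)$ is an integer, constant in $x$ by continuity; call it $k$ and put $\psi(f,F)=\frac k2$. By (1), $F(x,m)=k+m$ for $m\in\mathbb Z$. Hence if $(f',F')\in\widehat B$ has the integer $k'$, the product $(f,F)(f',F')$ has $F(f'(x),F'(x,0))=F(f'(x),k')=k+k'$. So $\psi$ is a homomorphism on $\widehat B$.

On $\widehat C$ this agrees with the earlier definition, since there $F(0)=k\in\mathbb Z$ and $\rho(k)=k$. As $\psi$ is a homomorphism on $\widehat B$, the statements (a), (b), (c) of Lemma 2 hold for $\widehat B$ as well, with difference $0$ in (c).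

**Step 2: extension to $\widehat G$.** The aim is to define $\psi$ on all words. For $w=u_1\cdots u_n$ reduced put
$$\psi(w)=\sum_{i=1}^n\psi(u_i).$$
This is well defined: by Lemma 4 another reduced expression has letters $u_i'=c_{i-1}^{-1}u_ic_i$, and by (a) and (b), $\psi(u_i')=\psi(u_i)+\psi(c_i)-\psi(c_{i-1})$. The sum changes by $\psi(c_n)-\psi(c_0)=0$.

**Lemma 5.** For all $w,v\in\widehat G$ and $c\in\widehat C$:
$$\psi(cw)=\psi(wc)=\psi(c)+\psi(w),\qquad\psi(w^{-1})=-\psi(w),\qquad|\psi(wv)-\psi(w)-\psi(v)|\le\tfrac14 .$$

*Proof.* If $w\in\widehat C$, the first two follow from $\psi$ being a homomorphism on $\widehat C\subset\widehat B$. If $w=u_1\cdots u_n$ is reduced, then so are $(cu_1)u_2\cdots u_n$, $u_1\cdots u_{n-1}(u_nc)$ and $u_n^{-1}\cdots u_1^{-1}$, and the first two statements follow from (a) and (b) for letters.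

For the third we use induction on $\ell(w)+\ell(v)$. If $\ell(w)=0$ or $\ell(v)=0$, the difference is $0$ by the first statement. Otherwise write $w=w'u$ and $v=v_1v'$, where $u$ is the last letter of a reduced expression of $w$ and $v_1$ the first letter of one of $v$. Here $\ell(w')=\ell(w)-1$, $\ell(v')=\ell(v)-1$, $\psi(w)=\psi(w')+\psi(u)$ and $\psi(v)=\psi(v_1)+\psi(v')$. There are three cases.

* If $u$ and $v_1$ lie in different factors, the concatenated word for $wv$ is reduced, and the difference is $0$.
* If $u$ and $v_1$ lie in the same factor and $uv_1\notin\widehat C$, then the word $w'(uv_1)v'$ is reduced, and the difference is $\psi(uv_1)-\psi(u)-\psi(v_1)$, of absolute value at most $\frac14$ by (c).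
* If $u$ and $v_1$ lie in the same factor and $uv_1=c\in\widehat C$, then $wv=w'\cdot(cv')$, and $\psi(c)=\psi(u)+\psi(v_1)$ by (c). So
$$\psi(w)+\psi(v)=\psi(w')+\psi(c)+\psi(v')=\psi(w')+\psi(cv').$$
The difference for $(w,v)$ equals that for $(w',cv')$, and $\ell(w')+\ell(cv')=\ell(w)+\ell(v)-2$. By induction it is at most $\frac14$ in absolute value. $\square$

In the third case the cancellation costs nothing; this is the reason for the clause in (c) that the difference is $0$ when $uv\in\widehat C$. Only the second case can produce an error, and it ends the recursion.

## 10. The inequality $|e(h)|\le g-1$ and the proof of Theorem 1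

**The inequality of Theorem 2.** Let $g\ge1$, $h:\pi\to G^+$, and $z^m=\prod_{i=1}^g[\hat a_i,\hat b_i]$ in $\widehat G$. The right side is a product of $4g$ elements $\hat a_i,\hat b_i,\hat a_i^{-1},\hat b_i^{-1}$, whose $\psi$-values add up to $0$ by Lemma 5. Forming the product takes $4g-1$ multiplications, each with error at most $\frac14$. Since $z^m\in\widehat C$ and $\psi(z^m)=m$,
$$|m|=|\psi(z^m)|\le\frac{4g-1}4<g .$$
As $m$ is an integer, $|e(h)|=|m|\le g-1$. $\square$

**Proof of Theorem 1.** Suppose $\Sigma_g$ with $g\ge2$ had an atlas with locally polynomial transition maps. Its holonomy $h:\pi\to G^+$ satisfies $|e(h)|=2g-2$ by (4), and $|e(h)|\le g-1$ by the inequality. So $2g-2\le g-1$, i.e. $g\le1$, a contradiction. A polynomial structure is in particular such an atlas, so the conjecture is proved. $\square$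

## 11. Sharpness in Theorem 2, and the classification of surfaces

**Sharpness.** We show that every integer in $[-(g-1),g-1]$ occurs as $e(h)$. Milnor 1958 (Comment. Math. Helv. 32) proved that for every integer $e$ with $|e|<g$ there is a homomorphism $h:\pi_1(\Sigma_g)\to GL_2^+(\mathbb R)$ whose flat plane bundle has Euler number $e$. Now $GL_2^+(\mathbb R)\subset G^+$, and linear maps fix $0$, so $D\equiv0$ is an $h$-equivariant map. For this $D$ the bundle $V_D$ is exactly the flat bundle of $h$, since $dh(\gamma)_0=h(\gamma)$. By Lemma 1, $e(h)=e$. This completes the proof of Theorem 2. $\square$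

**Theorem 3, closed surfaces: necessity.** The aim is to show $\chi(M)=0$ for a closed connected $M$ with a polynomial structure. Let $\widehat M$ be the orientation double cover of $M$, or $\widehat M=M$ if $M$ is orientable. Composing charts with the projection on open sets where the projection is injective, we get an atlas on $\widehat M$ with locally polynomial transition maps. By Theorem 1, $\widehat M$ has genus at most $1$. It is not $S^2$: as $S^2$ is its own universal cover, Section 4 would give a local homeomorphism $D:S^2\to\mathbb R^2$, with nonempty, open and compact image in $\mathbb R^2$, which is impossible. So $\widehat M$ is a torus, $\chi(\widehat M)=0$ and $\chi(M)=0$.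

**Theorem 3, closed surfaces: existence.** The aim is a structure on the torus and the Klein bottle. Both are quotients $\mathbb R^2/\Gamma$ by a discrete group of Euclidean isometries acting freely. For the torus take $\Gamma=\mathbb Z^2$. For the Klein bottle take $\Gamma$ generated by $(x+\frac12,-y)$ and $(x,y+1)$: its elements have the form $(x+\frac k2,\pm y+l)$ with $k,l\in\mathbb Z$ and sign $(-1)^k$. If $k\ne0$ such an element moves every point by at least $\frac12$, and if $k=0$, $l\neq0$ by at least $1$. So in both cases every $\gamma\ne1$ moves every point by at least $\delta=\frac12$. As charts take the inverses of the projection on discs of radius $\epsilon<\frac18$. Let $\Delta_\alpha,\Delta_\beta$ be two of these discs with centers $a,b$. If $\gamma\Delta_\alpha$ and $\gamma'\Delta_\alpha$ both meet $\Delta_\beta$, then $\gamma a$ and $\gamma'a$ are both at distance less than $2\epsilon$ from $b$, so $|\gamma a-\gamma'a|<4\epsilon<\delta$ and $\gamma=\gamma'$. Hence the overlap corresponds to one convex set $\Delta_\beta\cap\gamma\Delta_\alpha$, and the transition map is the restriction of one Euclidean isometry. This is an affine, hence polynomial, structure.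

**Theorem 3, noncompact surfaces.** The aim is an atlas with transition maps in $\{\mathrm{id},r\}$, $r=\mathrm{diag}(1,-1)$, on a noncompact connected second countable surface $N$. Give $N$ a smooth structure, which every such surface has.

*The tangent bundle.* A noncompact connected manifold has a nowhere vanishing vector field, so $TN\cong\mathbb R\oplus L$ with a line bundle $L$. Taking second exterior powers, $L\cong\Lambda^2TN$, the orientation line bundle.

*A foliated target.* If $N$ is orientable, then $L$ and $TN$ are trivial. Let $W=\mathbb R^2$, foliated by points, with a constant map $N\to W$; a trivialization of $TN$ covers it by a fibrewise isomorphism to the normal bundle $\nu\mathcal F=TW$. If $N$ is nonorientable, let $N'\to N$ be the orientation cover with deck involution $\sigma$, and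
$$W=(N'\times\mathbb R^2)/(\sigma,r),$$
with the codimension-$2$ foliation $\mathcal F$ by the images of $N'\times\{v\}$. The zero section is a copy of $N$ in $W$. Along it, the normal bundle of $\mathcal F$ is
$$(N'\times\mathbb R^2)/(\sigma,r)\cong\mathbb R\oplus(N'\times\mathbb R)/(\sigma,-1).$$
Since $\sigma$ reverses orientation, the pullback of $\Lambda^2TN$ to $N'$ is a trivial line bundle on which $\sigma$ acts as $-1$, for a suitable trivialization. So $(N'\times\mathbb R)/(\sigma,-1)\cong L$, and the normal bundle along the zero section is isomorphic to $\mathbb R\oplus L\cong TN$. In both cases we have a continuous map $N\to W$ covered by a fibrewise isomorphism $TN\to\nu\mathcal F$.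

*Transversality.* By the Gromov–Phillips theorem (A. Phillips, *Smooth maps transverse to a foliation*, Bull. AMS 76 (1970); M. Gromov, 1969), since $N$ is open, this map is homotopic to a smooth map $f:N\to W$ for which $TN\to\nu\mathcal F$ is fibrewise surjective, hence an isomorphism because both bundles have rank $2$.

*The atlas.* If $N$ is orientable, $f:N\to\mathbb R^2$ is a local diffeomorphism. The restrictions of $f$ to open sets on which it is injective are charts, with transition maps the identity. If $N$ is nonorientable, choose a Riemannian metric on $N$ and cover $N$ by small geodesically convex balls, meaning that any two points of the ball are joined by a unique minimal geodesic of $N$, and it lies in the ball. An intersection of two such balls is empty or again contains the minimal geodesics between its points, so it is connected. A ball $K$ is simply connected, so $f|_K$ lifts to the double cover $N'\times\mathbb R^2$ of $W$. Composing the lift with the projection to $\mathbb R^2$ gives a map $\varphi_K:K\to\mathbb R^2$ that is a local diffeomorphism, since its differential is $TN\to\nu\mathcal F$ in the trivialization of $\nu\mathcal F$ given by $N'\times \mathbb R^2$.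 Taking the balls small enough, $\varphi_K$ is a diffeomorphism onto an open set. On a nonempty, connected intersection $K\cap K'$ the two lifts of $f$ are equal or differ by the deck transformation $(\sigma,r)$. So $\varphi_K=\varphi_{K'}$ or $\varphi_K=r\varphi_{K'}$ there, and the transition maps are restrictions of $\mathrm{id}$ or $r$. This is a polynomial, indeed affine, structure, and Theorem 3 is proved. $\square$

All structures constructed here are affine. So, in particular, a connected second countable surface without boundary admits a polynomial structure if and only if it admits an affine one.
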